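\title{Supersolvable arrangements with isomorphic intersection lattices and non-isomorphic fundamental groups}

\begin{abstract}
We ask whether the intersection lattice of a supersolvable arrangement of hyperplanes in $\mathbb{CP}^n$ determines the diffeomorphism type of its complement. The answer is yes for $n=1$ and no for every $n\ge 2$. For $N\ge 3$ and each primitive $N$-th root of unity $\eta$ we construct a supersolvable arrangement of $2N+5$ lines in $\mathbb{CP}^2$ whose lattice depends only on $N$, while the fundamental group of the complement determines $\eta$ up to inversion. For $N=5$ this gives two arrangements of $15$ lines. The proof recovers from the group two fibrations of the complement, the two curves removed from a product of punctured planes, and a winding number; together these determine an angle of rotation up to sign.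
\end{abstract}

\section{The question and the results}\label{sec:intro}

An \emph{arrangement} $\mathcal{A}$ in $\mathbb{CP}^n$ is a finite set of hyperplanes. Its \emph{complement} $M(\mathcal{A})=\mathbb{CP}^n\setminus\bigcup_{H\in\mathcal{A}}H$ is an open manifold of real dimension $2n$. The hyperplanes of $\mathcal{A}$ correspond to linear hyperplanes of $\mathbb{C}^{n+1}$, which form the \emph{cone} over $\mathcal{A}$. A \emph{flat} is an intersection of a subfamily of the cone, with $\mathbb{C}^{n+1}$ as the empty intersection. The \emph{intersection lattice} $L(\mathcal{A})$ is the set of flats ordered by reverse inclusion. Its least element is $\hat 0=\mathbb{C}^{n+1}$, its greatest element $\hat 1$ is the intersection of all hyperplanes, its atoms are the hyperplanes, and the rank $\operatorname{rk}S$ of a flat $S$ is its codimension. The join $S\vee T$ is $S\cap T$, and the meet $S\wedge T$ is the smallest flat containing $S+T$. For lines in $\mathbb{CP}^2$, the lattice records which lines pass through which intersection points, and nothing about coordinates.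

A flat $S$ is \emph{modular} if
\[
\operatorname{rk}S+\operatorname{rk}T=\operatorname{rk}(S\wedge T)+\operatorname{rk}(S\vee T)\qquad\text{for all flats }T .
\]
Since $\operatorname{codim}S+\operatorname{codim}T=\operatorname{codim}(S+T)+\operatorname{codim}(S\cap T)$ and $S\wedge T\supseteq S+T$, the flat $S$ is modular exactly when $S+T$ is a flat for every flat $T$. Thus $\hat 0$, $\hat 1$ and all hyperplanes are modular. The arrangement is \emph{supersolvable} if $L(\mathcal{A})$ has a maximal chain $\hat 0=S_0<S_1<\dots<S_r=\hat 1$ of modular elements. For lines in $\mathbb{CP}^2$ with a lattice of rank $3$, an intersection point $p$ is modular exactly when the line joining $p$ to any other intersection point belongs to the arrangement, and supersolvability means that such a point exists.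

The following conjecture is stated in \cite{points}. That work is set in $\mathbb{CP}^3$ and states the conjecture without specifying a dimension; the formulation for all $n$ is our reading of it.

\begin{quote}
\textbf{Conjecture.} Let $n\ge 1$, and let $\mathcal{A}_0$, $\mathcal{A}_1$ be supersolvable arrangements in $\mathbb{CP}^n$ with $L(\mathcal{A}_0)\cong L(\mathcal{A}_1)$. Then $M(\mathcal{A}_0)$ and $M(\mathcal{A}_1)$ are diffeomorphic.
\end{quote}

\subsection*{The simplest cases}
For $n=1$ an arrangement is a set of $d$ points of $\mathbb{CP}^1=S^2$, and $d$ is the number of atoms of the lattice. Any two $d$-point sets are related by a diffeomorphism of $S^2$. Indeed, one passes from one set to the other by exchanging one point at a time, and a point $p$ is moved to a point $q$, keeping the other $d-1$ points fixed, by the flow of a vector field supported near an arc from $p$ to $q$ that avoids them. So the conjecture holds for $n=1$.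

For $n=2$, let $p$ be a modular point lying on $m$ of the $d$ lines. Choose affine coordinates $(x,y)$ so that one line through $p$ is at infinity and the other $m-1$ are vertical. Each of the remaining $d-m$ lines is a graph $y=a_jx+b_j$, and modularity says that two of these graphs meet in the affine plane only on one of the vertical lines. Recall the \emph{Fadell--Neuwirth bundle}: the map from ordered $(k+1)$-tuples of distinct points of $\mathbb{C}$ to ordered $k$-tuples that forgets the last point is a locally trivial bundle with fiber $\mathbb{C}$ minus $k$ points. Pulling it back along $x\mapsto(a_jx+b_j)_j$, we see that the complement is a bundle over $\mathbb{C}$ minus $m-1$ points with fiber $\mathbb{C}$ minus $d-m$ points. The lattice determines the base and the fiber by the case $n=1$, and it determines which graphs collide over each puncture of the base. It is natural to guess that this determines the bundle. The guess is wrong: how the points $a_jx+b_j$ move globally, as $x$ travels through the base, can carry arithmetic information that the lattice does not see.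

\subsection*{The arrangements}
Let $N\ge 3$, and put
\[
\mu_N=\{\theta\in\mathbb{C}:\theta^N=1\},\qquad P=\{0\}\cup\mu_N,\qquad X=\mathbb{C}\setminus P .
\]
For a primitive $N$-th root of unity $\eta$, let $\mathcal{A}_\eta$ be the arrangement of the $2N+5$ lines
\[
z=0,\qquad x=cz\ \ (c\in P),\qquad y=cz\ \ (c\in P),\qquad y=x,\qquad y=\eta x
\]
in $\mathbb{CP}^2$ with coordinates $[x:y:z]$. Setting $z=1$, its complement is
\[
M_\eta=\{(x,y)\in X\times X:\ y\ne x,\ y\ne\eta x\},
\]
and we write $G_\eta=\pi_1(M_\eta)$.

\begin{theorem}\label{thm:plane}
Fix $N\ge 3$.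
\begin{enumerate}
\item[(a)] The arrangements $\mathcal{A}_\eta$, with $\eta$ a primitive $N$-th root of unity, are supersolvable and have isomorphic intersection lattices.
\item[(b)] For primitive $N$-th roots of unity $\eta,\eta'$ the following are equivalent: \textup{(i)} $M_\eta$ and $M_{\eta'}$ are diffeomorphic; \textup{(ii)} they are homotopy equivalent; \textup{(iii)} $G_\eta\cong G_{\eta'}$; \textup{(iv)} $\eta'=\eta^{\pm1}$.
\end{enumerate}
\end{theorem}

For $N=3$ and $N=4$ the only primitive roots are $\eta$ and $\eta^{-1}$. For $N=5$ and $\zeta=e^{2\pi i/5}$ we have $\zeta^2\ne\zeta^{\pm1}$.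

\begin{corollary}\label{cor:15}
The arrangements $\mathcal{A}_\zeta$ and $\mathcal{A}_{\zeta^2}$ of $15$ lines in $\mathbb{CP}^2$ are supersolvable and have isomorphic lattices, and their complements have non-isomorphic fundamental groups. The complements are not homotopy equivalent, hence neither homeomorphic nor diffeomorphic, and the conjecture is false.
\end{corollary}

\begin{theorem}\label{thm:alln}
The conjecture holds for $n=1$. For every $n\ge 2$ and every $m$ there are $m$ supersolvable arrangements in $\mathbb{CP}^n$ with isomorphic lattices and pairwise non-isomorphic fundamental groups of complements; in particular the complements are pairwise not homotopy equivalent.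
\end{theorem}

\subsection*{Why these lines}
Begin with $z=0$ and the four lines $x=0$, $y=0$, $y=x$, $y=\eta x$, for any $\eta\ne0,1$. The map $(x,y)\mapsto(x,y/x)$ identifies the complement with $\mathbb{C}^*\times(\mathbb{C}\setminus\{0,1,\eta\})$, whose diffeomorphism type does not depend on $\eta$. Add finitely many vertical and horizontal lines, and require that both $[0:1:0]$ and $[1:0:0]$ be modular, so that every affine intersection point lies on a vertical and on a horizontal line. The line $y=x$ forces the vertical and horizontal lines to be indexed by one set $P\ni0$, and the line $y=\eta x$ forces $\eta P=P$. If $P\ne\{0\}$, then $\eta$ is a root of unity, of order $N$ say, and after scaling the smallest choice is $P=\{0\}\cup\mu_N$. Both slanted lines are needed: without $y=x$, the map $(x,y)\mapsto(x,\eta^{-1}y)$ preserves $X\times X$ and carries $y=\eta x$ to $y=x$, so that $\eta$ disappears.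

\subsection*{Plan of the proof}
The manifold $M_\eta$ is $X\times X$ with the graphs of two rotations of $X$ removed, the identity and $x\mapsto\eta x$. We show that $G_\eta$ remembers three things: the two projections to $X$ (Lemma~\ref{lem:kernels}), the two graphs (Lemma~\ref{lem:module}), and, up to sign, the winding number around $0$ (Lemma~\ref{lem:isotropic}). Section~\ref{sec:rotation} explains why these data determine $\eta^{\pm1}$, and why the winding number cannot be dispensed with.

\section{The lattices}\label{sec:lattice}

\begin{proof}[Proof of Theorem~\ref{thm:plane}(a)]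
The Galois group of $\mathbb{Q}(\mu_N)$ over $\mathbb{Q}$ acts transitively on the primitive $N$-th roots of unity, so there is a field automorphism $\sigma$ with $\sigma(\eta)=\eta'$. It permutes $P$. Applied to coefficients, it sends the forms $z$, $x-cz$, $y-cz$, $y-x$, $y-\eta x$ to $z$, $x-\sigma(c)z$, $y-\sigma(c)z$, $y-x$, $y-\eta'x$, which is a bijection from the defining forms of $\mathcal{A}_\eta$ to those of $\mathcal{A}_{\eta'}$. The rank of a family of forms is determined by which minors of the coefficient matrix vanish, so the bijection preserves the rank of every subfamily. A flat is determined by the set of hyperplanes containing it, the order is inclusion of these sets, and the sets that occur are those whose rank increases when any further hyperplane is added. Hence $L(\mathcal{A}_\eta)\cong L(\mathcal{A}_{\eta'})$.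

The lattice has rank $3$. The intersection points on $z=0$ are $[0:1:0]$, $[1:0:0]$, $[1:1:0]$ and $[1:\eta:0]$. In the affine part, $x=c$ meets $y=d$ at $(c,d)$; the lines $y=x$ and $y=\eta x$ meet $x=c$ at $(c,c)$ and $(c,\eta c)$, meet $y=d$ at $(d,d)$ and $(\eta^{-1}d,d)$, and meet each other at $(0,0)$. Since $\mu_NP=P$, all these points lie in $P\times P$. Let $p=[0:1:0]$. The line joining $p$ to $(c,d)\in P\times P$ is $x=cz$, and the line joining $p$ to another point at infinity is $z=0$; both belong to $\mathcal{A}_\eta$. So $p$ is modular, and $\hat 0<\{z=0\}<p<\hat 1$ is a maximal chain of modular elements.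
\end{proof}

For $N=5$ the isomorphism $L(\mathcal{A}_\zeta)\cong L(\mathcal{A}_{\zeta^2})$ relabels the vertical and horizontal lines by $c\mapsto c^2$: the point $(c,\zeta c)$ of $y=\zeta x$ goes to the point $(c^2,\zeta^2c^2)$ of $y=\zeta^2x$.

\section{Rotations of the punctured plane and their angles}\label{sec:rotation}

We shall use the following facts about free groups.
\begin{enumerate}
\item[(F1)] Subgroups of free groups are free; free groups are torsion free; a free group of rank at least $2$ has trivial center.
\item[(F2)] Roots are unique: if $f^k=g^k$ with $k\ge1$, then $f=g$. Indeed, $f^k$ is central in the free group generated by $f$ and $g$. If $f^k=1$, then $f=g=1$; otherwise that group is infinite cyclic by (F1), and there the claim is a statement about integers.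
\item[(F3)] A nontrivial finitely generated normal subgroup of a free group has finite index \cite[Prop.~I.3.12]{LS}.
\item[(F4)] (Hopf property) A surjection between free groups of the same finite rank is an isomorphism.
\end{enumerate}

To avoid choices of base points and paths, we work on the universal cover $\rho\colon\widetilde X\to X$. The space $X$ is homotopy equivalent to a wedge of $N+1$ circles, so $\widetilde X$ is contractible, and the deck group $F$ of $\rho$ is free of rank $N+1$. A point $w_0\in\widetilde X$ identifies $\pi_1(X,\rho(w_0))$ with $F$: a loop corresponds to the $f\in F$ for which its lift from $w_0$ ends at $f(w_0)$, products of loops being read from left to right. Changing $w_0$ changes the identification by a change of base point along a path, so $H^1(X;\mathbb{Q})=\operatorname{Hom}(F,\mathbb{Q})$ canonically. Let $\varepsilon\colon F\to\mathbb{Z}$ be the winding number around $0$, that is, the class of $\frac{1}{2\pi i}\,d\log x$. It is surjective.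

For $\theta\in\mu_N$ the rotation $r_\theta(x)=\theta x$ preserves $X$. Let $B$ be the group of all lifts of these rotations, that is, of all homeomorphisms $b$ of $\widetilde X$ with $\rho\circ b=\theta\rho$ for some $\theta\in\mu_N$, and write $\theta=\chi(b)$. Since $\widetilde X$ is simply connected, for all $w,w'\in\widetilde X$ with $\rho(w')=\theta\rho(w)$ there is exactly one lift $b$ of $r_\theta$ with $b(w)=w'$. Thus $\chi\colon B\to\mu_N$ is a surjective homomorphism with kernel $F$. Each $b\in B$ acts on $F$ by
\[
\iota_b(f)=bfb^{-1},
\]
which is the algebraic trace that the rotation $r_{\chi(b)}$ leaves on $\pi_1(X)$. The question is whether $\chi(b)$ can be read off from $\iota_b$.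

\begin{lemma}\label{lem:tau}
There is a homomorphism $\tau\colon B\to\frac1N\mathbb{Z}$ with $\chi=e^{2\pi i\tau}$ and $\tau|_F=\varepsilon$.
\end{lemma}

\begin{proof}
Since $\rho$ has no zeros and $\widetilde X$ is simply connected, there is a continuous $\ell\colon\widetilde X\to\mathbb{C}$ with $e^{2\pi i\ell}=\rho$. For $b\in B$ we have $e^{2\pi i(\ell\circ b-\ell)}=\chi(b)$, so the continuous function $\ell\circ b-\ell$ takes values in $\frac1N\mathbb{Z}$ and is a constant $\tau(b)$ with $e^{2\pi i\tau(b)}=\chi(b)$. The identity $\ell\circ bb'-\ell=(\ell\circ b-\ell)\circ b'+(\ell\circ b'-\ell)$ shows that $\tau$ is additive. For $f\in F$, the number $\ell(fw_0)-\ell(w_0)$ is the integral of $\frac{1}{2\pi i}\,d\log x$ over the loop corresponding to $f$, which is $\varepsilon(f)$.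
\end{proof}

\begin{example}[the angle, for $N=5$]\label{ex:angle}
Fix $w_0$ over $x_0=\frac12$. A lift $b$ of $r_\theta$ is the same as a homotopy class of paths $\kappa$ in $X$ from $x_0$ to $\theta x_0$, namely the image of a path from $w_0$ to $b(w_0)$, and $2\pi\tau(b)$ is the change of argument along $\kappa$. The element $b^5$ lies in $F$ and corresponds to the loop $\kappa\cdot r_\theta\kappa\cdot r_\theta^2\kappa\cdot r_\theta^3\kappa\cdot r_\theta^4\kappa$. For $\theta=\zeta$ and $\kappa$ the arc of angle $2\pi/5$ on $|x|=\frac12$, this loop goes once around the circle. Any other choice of $\kappa$ changes $\tau(b)$ by an integer, so $\varepsilon(b^5)\equiv1\pmod 5$ for all lifts $b$ of $r_\zeta$. For $\theta=\zeta^2$ and the arc of angle $4\pi/5$ the loop goes twice around, and $\varepsilon(e^5)\equiv\pm2\pmod 5$ for all lifts $e$ of $r_{\zeta^{\pm2}}$. Now $b^5$ is visible from $\iota_b$ alone: it is the unique $f\in F$ such that $\iota_b^5$ is conjugation by $f$. If an automorphism $\alpha$ of $F$ conjugated $\iota_b$ to $\iota_e$, it would send $b^5$ to $e^5$; if it also preserved $\varepsilon$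 up to sign, we would get $1\equiv\pm2\pmod5$, which is false.
\end{example}

The same argument works for all $N$.

\begin{lemma}\label{lem:angle}
Let $\alpha\in\operatorname{Aut}(F)$ satisfy $\varepsilon\circ\alpha=\pm\varepsilon$, and let $b,e\in B$ satisfy $\alpha\,\iota_b\,\alpha^{-1}=\iota_e$ in $\operatorname{Aut}(F)$. Then $\chi(e)=\chi(b)^{\pm1}$.
\end{lemma}

\begin{proof}
Both $b^N$ and $e^N$ lie in $\ker\chi=F$. For $f\in F$ we have $\alpha\,\iota_f\,\alpha^{-1}=\iota_{\alpha(f)}$. Hence
\[
\iota_{\alpha(b^N)}=\alpha\,\iota_b^N\alpha^{-1}=\iota_e^N=\iota_{e^N},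
\]
and $\alpha(b^N)=e^N$ because $F$ has trivial center. By Lemma~\ref{lem:tau},
\[
N\tau(e)=\varepsilon(e^N)=\varepsilon(\alpha(b^N))=\pm\varepsilon(b^N)=\pm N\tau(b).
\]
So $\tau(e)=\pm\tau(b)$, and $\chi(e)=\chi(b)^{\pm1}$.
\end{proof}

\begin{example}[the hypothesis on $\varepsilon$ is needed]\label{ex:psi}
Let $N=5$. The map $x\mapsto x^5$ is a covering $X\to\mathbb{C}\setminus\{0,1\}$, so $\rho^5\colon\widetilde X\to\mathbb{C}\setminus\{0,1\}$ is a universal covering. Its deck group is $B$: if $\rho(bw)^5=\rho(w)^5$ for all $w$, then $\rho(bw)/\rho(w)\in\mu_5$ is constant. Hence $B$ is free on a loop $\gamma_0$ around $0$ and a loop $\gamma_1$ around $1$. Since $e^{2\pi i\cdot5\ell}=\rho^5$, the number $5\tau(b)$ is the winding number around $0$ of the loop corresponding to $b$, so $\tau(\gamma_0)=\frac15$ and $\tau(\gamma_1)=0$. Define $\psi\colon B\to B$ by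
\[
\psi(\gamma_0)=\gamma_0^2\gamma_1,\qquad \psi(\gamma_1)=(\gamma_0^2\gamma_1)^2\gamma_0 .
\]
Then $\gamma_0=\psi(\gamma_0)^{-2}\psi(\gamma_1)$ and $\gamma_1=\gamma_0^{-2}\psi(\gamma_0)$, so $\psi$ is onto, and an automorphism by (F4). We have $\tau\psi(\gamma_0)=\frac25$ and $\tau\psi(\gamma_1)=1$, so $\chi\circ\psi=\chi^2$, and $\psi^{-1}(F)=\ker\chi^2=F$. The automorphism $\alpha=\psi|_F$ satisfies $\alpha\,\iota_b\,\alpha^{-1}=\iota_{\psi(b)}$, so it conjugates lifts of $r_\zeta$ to lifts of $r_{\zeta^2}$. It does not preserve $\pm\varepsilon$: the element $\gamma_1$ lies in $F$, with $\varepsilon(\gamma_1)=0$ and $\varepsilon(\alpha(\gamma_1))=1$.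
\end{example}

It remains to show that an isomorphism $G_\eta\cong G_{\eta'}$ produces $\alpha$, $b$, $e$ as in Lemma~\ref{lem:angle}, with $b$ and $e$ tied to $\eta$ and $\eta'$.

\section{Fibrations and cohomology of the complement}\label{sec:cohomology}

Fix $\eta$, and write $M=M_\eta$, $G=G_\eta$. Let $W=X\times X$ with projections $p_x,p_y$, and let $\Gamma_\theta=\{y=\theta x\}\subset W$ for $\theta\in\{1,\eta\}$. The curves $\Gamma_1$ and $\Gamma_\eta$ are closed complex submanifolds, and they are disjoint, because the two lines meet only at $x=0\notin X$. Both $p_x$ and $p_y$ map each $\Gamma_\theta$ diffeomorphically onto $X$. With $\Gamma=\Gamma_1\sqcup\Gamma_\eta$ we have $M=W\setminus\Gamma$.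

\subsection*{The two fibrations}
Fix a point $(w_0,w_0')\in\widetilde X\times\widetilde X$ over the base point of $M$. Using $w_0$ for the first factor and $w_0'$ for the second, the maps induced by $p_x$ and $p_y$ become homomorphisms $q_x,q_y\colon G\to F$. Put $K_x=\ker q_x$ and $K_y=\ker q_y$.

\begin{lemma}\label{lem:fib}
The space $M$ is aspherical, $q_x$ and $q_y$ are surjective, $K_x$ and $K_y$ are free of rank $N+3$, and $G$ has trivial center.
\end{lemma}

\begin{proof}
For $x\in X$ the points of $P$, $x$ and $\eta x$ are $N+3$ distinct points: $\eta x\notin P$ because $\eta^{-1}P=P$, and $x\ne\eta x$ because $x\ne0$ and $\eta\ne1$. So $p_x\colon M\to X$ is a pullback of the Fadell--Neuwirth bundle, with fiber $\mathbb{C}\setminus(P\cup\{x,\eta x\})$. In the same way $p_y$ is a bundle with fiber $\mathbb{C}\setminus(P\cup\{y,\eta^{-1}y\})$. Base and fiber are connected and aspherical, so the homotopy exact sequence shows that $M$ is aspherical, that $q_x$ and $q_y$ are onto, and that their kernels are the fundamental groups of the fibers. The center of $G$ maps under $q_x$ into the center of $F$, which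 is trivial; so it lies in the center of $K_x$, which is trivial as well.
\end{proof}

\subsection*{Isotropic subspaces}
Cohomology has rational coefficients. We view it inside complex de Rham cohomology, where the cup product is the wedge product. A subspace $V\subset H^1(M)$ is \emph{isotropic} if $v\cup w=0$ for all $v,w\in V$. This notion depends only on $G$ when $M$ is aspherical, by the following standard fact.
\begin{enumerate}
\item[(T)] If $Z$ and $Z'$ are connected spaces of the homotopy type of CW complexes and $Z'$ is aspherical, then every homomorphism $\varphi\colon\pi_1(Z)\to\pi_1(Z')$ is induced by a map $Z\to Z'$. Consequently $\varphi^*\colon\operatorname{Hom}(\pi_1Z',\mathbb{Q})=H^1(Z')\to H^1(Z)=\operatorname{Hom}(\pi_1Z,\mathbb{Q})$ sends isotropic subspaces to isotropic subspaces.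
\end{enumerate}
Isotropic subspaces arise from pencils. Projection from an intersection point on $m$ lines maps $M$ to $\mathbb{CP}^1$ minus $m$ points, which has $H^2=0$, so the pullback of its $H^1$ is isotropic. By the list in Section~\ref{sec:lattice}, the points $[0:1:0]$ and $[1:0:0]$ lie on $N+2$ lines and give $p_x$ and $p_y$; the origin lies on $4$ lines; every other point lies on at most $3$. Lemma~\ref{lem:isotropic} will show that large isotropic subspaces detect these three special points.

Let $H=H^1(X)$, with basis $v_c$ $(c\in P)$, where $v_c$ is the class of $\frac1{2\pi i}\,d\log(x-c)$; thus $v_0=\varepsilon$. For $s\in H$ write $s_x=p_x^*s$ and $s_y=p_y^*s$, and put $H_x=p_x^*H$, $H_y=p_y^*H$. Since $H^2(X)=0$, the K\"unneth formula gives $H^1(W)=H_x\oplus H_y$ and $H^2(W)=H\otimes H$, with $s_x\cup t_y$ corresponding to $s\otimes t$, and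
\begin{equation}\label{eq:cupW}
(s_x+s'_y)\cup(t_x+t'_y)=s\otimes t'-t\otimes s' .
\end{equation}

To pass from $W$ to $M$, recall that for a closed submanifold $\Gamma\subset W$ of real codimension $2$ with oriented normal bundle, excision and the Thom isomorphism give $H^{k+1}(W,M)\cong H^{k-1}(\Gamma)$. The exact sequence of the pair $(W,M)$ becomes
\[
H^{k-2}(\Gamma)\to H^k(W)\to H^k(M)\xrightarrow{\ \operatorname{Res}\ }H^{k-1}(\Gamma)\to H^{k+1}(W).
\]
Write $\operatorname{Res}_\theta$ for the component of $\operatorname{Res}$ on $\Gamma_\theta$. In degree $1$, $\operatorname{Res}_\theta$ evaluates a class on a small positively oriented circle around $\Gamma_\theta$. The connecting map and the Thom isomorphism are $H^*(W)$-linear up to sign, so $\operatorname{Res}(a\cup\nu)=\pm\operatorname{Res}(a)\cup\nu|_\Gamma$ for $a\in H^*(M)$, $\nu\in H^*(W)$.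

Let $\omega_\theta\in H^1(M)$ be the class of $\frac1{2\pi i}\,d\log(y-\theta x)$, for $\theta\in\{1,\eta\}$. On a small disk $\{x=x_1\}$ transverse to $\Gamma_\theta$ the function $y-\theta x$ is a coordinate centered on $\Gamma_\theta$, so $\operatorname{Res}_\theta(\omega_\theta)=1$; the form extends across the other curve, so the other residue is $0$. Thus $\operatorname{Res}\colon H^1(M)\to H^0(\Gamma)=\mathbb{Q}^2$ is onto. By exactness $H^0(\Gamma)\to H^2(W)$ is zero, so that
\[
H^2(W)\to H^2(M)\ \text{is injective},\qquad H^1(M)=H_x\oplus H_y\oplus\mathbb{Q}\omega_1\oplus\mathbb{Q}\omega_\eta .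
\]
In particular \eqref{eq:cupW} holds in $H^2(M)\supset H\otimes H$. If $v=\lambda_1\omega_1+\lambda_\eta\omega_\eta+\nu$ with $\nu\in H^1(W)$, and $w\in H^1(W)$, then $\operatorname{Res}(\nu\cup w)=0$ by exactness, and linearity gives
\begin{equation}\label{eq:res}
\operatorname{Res}_\theta(v\cup w)=\pm\lambda_\theta\,w|_{\Gamma_\theta}.
\end{equation}
We need one product explicitly; it is the relation among the three lines $x=c$, $y=c$, $y=x$ through $(c,c)$. With $A=x-c$ and $A'=y-c$ we have $y-x=A'-A$, and
\[
\frac{dA'-dA}{A'-A}\wedge\Big(\frac{dA}{A}-\frac{dA'}{A'}\Big)=\frac{dA'\wedge dA}{A'-A}\Big(\frac1A-\frac1{A'}\Big)=\frac{dA'\wedge dA}{AA'}=-\frac{dA}{A}\wedge\frac{dA'}{A'} .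
\]
Therefore
\begin{equation}\label{eq:triple}
\omega_1\cup\big((v_c)_x-(v_c)_y\big)=-v_c\otimes v_c\qquad(c\in P).
\end{equation}

\begin{lemma}\label{lem:isotropic}
Let $V\subset H^1(M)$ be isotropic, and let $V_0=V\cap H^1(W)$.
\begin{enumerate}
\item[(i)] If $\dim V_0\ge2$, in particular if $\dim V\ge4$, then $V\subset H_x$ or $V\subset H_y$.
\item[(ii)] If $\dim V=3$, $V\not\subset H_x$ and $V\not\subset H_y$, then $V_0=\mathbb{Q}(\varepsilon_x-\varepsilon_y)$.
\item[(iii)] There is an isotropic subspace $E$ with $\dim E=3$, $E\not\subset H_x$ and $E\not\subset H_y$.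
\end{enumerate}
\end{lemma}

\begin{proof}
The subspace $V_0$ is the kernel of the map $V\to\mathbb{Q}^2$ given by the coefficients of $\omega_1$ and $\omega_\eta$, so $\dim V_0\ge\dim V-2$.

(i) Let $v=s_x+s'_y$ and $w=t_x+t'_y$ be independent elements of $V_0$. By \eqref{eq:cupW}, $s\otimes t'=t\otimes s'$. If this tensor is nonzero, then $t=\lambda s$ for some $\lambda$, next $t'=\lambda s'$, and so $w=\lambda v$, a contradiction. Hence ($s=0$ or $t'=0$) and ($t=0$ or $s'=0$). The case $s=s'=0$ gives $v=0$ and the case $t'=t=0$ gives $w=0$. There remain $s=t=0$ and $s'=t'=0$: the elements $v,w$ lie both in $H_y$ or both in $H_x$. Say $v\in H_x$, so $v\notin H_y$. Then every element of $V_0$ independent of $v$ lies in $H_x$, and so does every multiple of $v$; thus $V_0\subset H_x$. If $v\in H_y$, then $V_0\subset H_y$ in the same way.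

Suppose $V\ne V_0$, and choose $v\in V$ with a nonzero coefficient $\lambda_\theta$. By \eqref{eq:res}, $w|_{\Gamma_\theta}=0$ for all $w\in V_0$. But $H_x\to H^1(\Gamma_\theta)$ and $H_y\to H^1(\Gamma_\theta)$ are isomorphisms, since $p_x$ and $p_y$ restrict to diffeomorphisms $\Gamma_\theta\to X$. So $V_0=0$, a contradiction. Hence $V=V_0$.

(ii) By (i), $\dim V_0\le1$, and $\dim V_0\ge3-2=1$. So $V_0=\mathbb{Q}w$ with $w\ne0$, and $V\to\mathbb{Q}^2$ is onto. By \eqref{eq:res}, $w$ restricts to zero on both curves. Write $w=s_x+s'_y$ and pull back along $x\mapsto(x,x)$ and $x\mapsto(x,\eta x)$; this gives $s+s'=0$ and $s+r_\eta^*s'=0$. So $w=s_x-s_y$ with $r_\eta^*s=s$. From $d\log(\eta x-c)=d\log(x-\eta^{-1}c)$ we get $r_\eta^*v_c=v_{\eta^{-1}c}$. Since $\eta$ is primitive, multiplication by $\eta$ is transitive on $\mu_N$, so $s=\sum_c\lambda_cv_c$ with $\lambda_c$ constant on $\mu_N$. Two dimensions of candidates remain, and the residues say no more; we use the full product. Choose $v=\omega_1+a_x+a'_y\in V$ with $a,a'\in H$. By \eqref{eq:triple} and \eqref{eq:cupW},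
\[
0=v\cup w=-\sum_{c\in P}\lambda_c\,v_c\otimes v_c-a\otimes s-s\otimes a'\qquad\text{in }H\otimes H .
\]
So the tensor $\sum_c\lambda_c\,v_c\otimes v_c$, viewed as a diagonal matrix, has rank at most $2$. If $\lambda_c\ne0$ on $\mu_N$, its rank is at least $N\ge3$. Hence $s=\lambda_0\varepsilon$, with $\lambda_0\ne0$ as $w\ne0$.

(iii) Projection from the origin is the map $M\to\mathbb{C}\setminus\{0,1,\eta\}$, $(x,y)\mapsto t=y/x$. It pulls the classes of $\frac1{2\pi i}\,d\log t$, $\frac1{2\pi i}\,d\log(t-1)$, $\frac1{2\pi i}\,d\log(t-\eta)$ back to $\varepsilon_y-\varepsilon_x$, $\omega_1-\varepsilon_x$, $\omega_\eta-\varepsilon_x$. These are independent, their span $E$ is isotropic because $H^2(\mathbb{C}\setminus\{0,1,\eta\})=0$, and $\omega_1-\varepsilon_x$ lies in neither $H_x$ nor $H_y$.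
\end{proof}

\section{What the group remembers}\label{sec:group}

\subsection*{The fibrations}
An abstract isomorphism of groups has no reason to respect $q_x$ and $q_y$. The next lemma characterizes their kernels in terms of $G$ alone. Cohomology sees a homomorphism only modulo commutators, and (F3) closes that gap.

\begin{lemma}\label{lem:kernels}
If $q\colon G\to F'$ is a surjection onto a free group of rank $N+1$, then $\ker q\in\{K_x,K_y\}$. Moreover $K_x\ne K_y$.
\end{lemma}

\begin{proof}
A wedge of $N+1$ circles is aspherical with fundamental group $F'$ and has $H^2=0$. By (T), $q^*\operatorname{Hom}(F',\mathbb{Q})\subset H^1(M)$ is isotropic, and it has dimension $N+1\ge4$ because $q$ is onto. By Lemma~\ref{lem:isotropic}(i) it lies in $H_x$ or $H_y$; the two cases are symmetric, so say $H_x$. The elements of $H_x$ are the homomorphisms $s\circ q_x$, which vanish on $K_x$. So every homomorphism $F'\to\mathbb{Q}$ vanishes on $q(K_x)$; as the abelianization of $F'$ is free abelian, $q(K_x)\subset[F',F']$, a subgroup of infinite index. On the other hand $q(K_x)$ is normal in $F'$, since $q$ is onto, and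 finitely generated by Lemma~\ref{lem:fib}. By (F3), $q(K_x)=1$. So $q$ factors through a surjection $F=G/K_x\to F'$, which is an isomorphism by (F4), and $\ker q=K_x$. Finally, the homomorphisms $G\to\mathbb{Q}$ vanishing on $K_x$ form $H_x$, those vanishing on $K_y$ form $H_y$, and $H_x\ne H_y$.
\end{proof}

\begin{remark}
Here $N\ge3$ matters. For $N=2$, $\eta=-1$, the nine lines $xyz(x^2-z^2)(y^2-z^2)(x^2-y^2)=0$ are permuted by all permutations of the coordinates, so projection from the origin gives a third surjection onto a free group of rank $N+1=3$; its kernel is different, since the homomorphisms vanishing on it form $E\ne H_x,H_y$.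
\end{remark}

\subsection*{The removed curves}
Dividing $G$ by $R=K_x\cap K_y$ fills $\Gamma$ back in and yields $\pi_1(W)=F\times F$, which does not depend on $\eta$. The curves must therefore be recorded in $R$ and in the way $F\times F$ acts on it. The group $G$ acts on the abelianization $R^{\mathrm{ab}}$ by conjugation, and $R$ acts trivially, so $R^{\mathrm{ab}}$ is a module over $G/R$. Let
\[
\Omega_\eta=\{b\in B:\chi(b)\in\{1,\eta\}\},\qquad (g,h)\cdot b=hbg^{-1}\quad\big((g,h)\in F\times F\big).
\]
This is an action of $F\times F$ on $\Omega_\eta$, and the stabilizer of $b$ is the graph $\{(g,\iota_b(g)):g\in F\}$ of $\iota_b$.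

\begin{lemma}\label{lem:module}
The map $(q_x,q_y)\colon G\to F\times F$ is surjective with kernel $R$, and $R^{\mathrm{ab}}$ is isomorphic, as an $F\times F$-module, to the free abelian group $\mathbb{Z}[\Omega_\eta]$ with its permutation action.
\end{lemma}

\begin{proof}
The universal cover of $W$ is the contractible complex manifold $\widetilde W=\widetilde X\times\widetilde X$, with deck group $F\times F$ acting biholomorphically. Let $\widetilde\Gamma$ and $\widehat M=\widetilde W\setminus\widetilde\Gamma$ be the preimages of $\Gamma$ and $M$. Since $\widetilde\Gamma$ is a closed submanifold of real codimension $2$, a path in $\widetilde W$ between points of $\widehat M$ can be pushed off it by transversality, so $\widehat M$ is connected. Thus $\widehat M\to M$ is a connected regular covering with deck group $F\times F$. The lift from $\widetilde m=(w_0,w_0')$ of a loop $\gamma\in G$ ends at $(q_x(\gamma)w_0,q_y(\gamma)w_0')$. Hence $(q_x,q_y)$ is onto, $\pi_1(\widehat M)=R$, and $R^{\mathrm{ab}}=H_1(\widehat M;\mathbb{Z})$. If $\gamma\in G$ has lift $\widetilde\gamma$ and deck transformation $T$, and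 $\delta\in R$ lifts to the loop $\widetilde\delta$, then $\gamma\delta\gamma^{-1}$ lifts to $\widetilde\gamma\cdot T\widetilde\delta\cdot\widetilde\gamma^{-1}$, which is homologous to $T\widetilde\delta$. So conjugation corresponds to the deck action on $H_1(\widehat M;\mathbb{Z})$.

Since $H_2(\widetilde W)=H_1(\widetilde W)=0$, the sequence of the pair, excision and the Thom isomorphism give
\[
H_1(\widehat M;\mathbb{Z})\cong H_2(\widetilde W,\widehat M;\mathbb{Z})\cong H_0(\widetilde\Gamma;\mathbb{Z})=\mathbb{Z}[\pi_0(\widetilde\Gamma)].
\]
A component corresponds to a small positively oriented circle around it. Deck transformations are holomorphic and preserve the normal orientation, so the isomorphisms are equivariant, with no signs.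

A point $(w,w')$ lies in $\widetilde\Gamma$ exactly when $\rho(w')=\theta\rho(w)$ with $\theta\in\{1,\eta\}$, that is, when $w'=b(w)$ for some $b\in\Omega_\eta$, and this $b$ is unique. So $\widetilde\Gamma$ is the disjoint union of the graphs of the maps $b\in\Omega_\eta$. Each graph is connected. It is open in $\widetilde\Gamma$, because $\rho$ is a local homeomorphism and $\Gamma_1$, $\Gamma_\eta$ are disjoint and closed. So the graphs are the components, $\pi_0(\widetilde\Gamma)=\Omega_\eta$, and $(g,h)$ carries the graph $\{(w,bw)\}$ to $\{(gw,hbw)\}$, the graph of $hbg^{-1}$.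
\end{proof}

\section{Proof of Theorem~\ref{thm:plane}(b)}\label{sec:proof}

The swap $(x,y)\mapsto(y,x)$ is a diffeomorphism $M_\eta\to M_{\eta^{-1}}$ that exchanges $p_x$ and $p_y$; this gives (iv)$\Rightarrow$(i). The implications (i)$\Rightarrow$(ii)$\Rightarrow$(iii) are immediate. For (iii)$\Rightarrow$(iv), let $\varphi\colon G_\eta\to G_{\eta'}$ be an isomorphism. Primes denote the objects attached to $\eta'$; the objects $F$, $B$, $\chi$, $\varepsilon$, $W$ depend only on $N$.

\subsection*{Step 1: $\varphi$ respects the fibrations}
Lemma~\ref{lem:kernels} applied to $q'_x\varphi$ and $q'_y\varphi$ shows that $\varphi^{-1}(K'_x)$ and $\varphi^{-1}(K'_y)$ belong to $\{K_x,K_y\}$, and they are distinct since $K'_x\ne K'_y$. If $\varphi^{-1}(K'_x)=K_y$, compose $\varphi$ with the isomorphism induced by the swap and replace $\eta'$ by $\eta'^{-1}$; this does not affect (iv). So we may assume $\varphi(K_x)=K'_x$ and $\varphi(K_y)=K'_y$. Two surjections onto $F$ with the same kernel differ by an automorphism of $F$, so there are $\alpha,\beta\in\operatorname{Aut}(F)$ with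
\begin{equation}\label{eq:ab}
q'_x\varphi=\alpha q_x,\qquad q'_y\varphi=\beta q_y,
\end{equation}
and $\varphi(R)=R'$.

\subsection*{Step 2: $\varphi$ matches the curves}
By Lemma~\ref{lem:module} and \eqref{eq:ab}, $\varphi$ induces an isomorphism $\Phi\colon\mathbb{Z}[\Omega_\eta]\to\mathbb{Z}[\Omega_{\eta'}]$ with $\Phi((g,h)\cdot\xi)=(\alpha(g),\beta(h))\cdot\Phi(\xi)$. The difficulty is that $\Phi$ need not send basis elements to basis elements. Finite supports and unique roots make up for this. We claim:
\begin{equation}\label{eq:match}
\text{for every }b\in\Omega_\eta\text{ there is }b'\in\Omega_{\eta'}\text{ with }\beta\,\iota_b=\iota_{b'}\,\alpha .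
\end{equation}
The element $\Phi(b)\ne0$ is fixed by $(\alpha(g),\beta\iota_b(g))$ for all $g\in F$. So $F$, acting through $g\mapsto(\alpha(g),\beta\iota_b(g))$, permutes the support of $\Phi(b)$, a finite nonempty subset of $\Omega_{\eta'}$. Let $b'$ be a point of the support and $F_0\subset F$ its stabilizer, a subgroup of finite index. Since the stabilizer of $b'$ in $F\times F$ is the graph of $\iota_{b'}$, we have $\beta\iota_b(g)=\iota_{b'}\alpha(g)$ for $g\in F_0$. For arbitrary $g\in F$, two of the cosets $g^jF_0$ $(j\ge0)$ coincide, so $g^k\in F_0$ for some $k\ge1$. Then $\beta\iota_b(g)$ and $\iota_{b'}\alpha(g)$ have equal $k$-th powers, and they are equal by (F2). This proves \eqref{eq:match}.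

Apply \eqref{eq:match} to $1\in\Omega_\eta$, which corresponds to the curve $y=x$: there is $d\in\Omega_{\eta'}$ with $\beta=\iota_d\alpha$. Apply it to some $b$ with $\chi(b)=\eta$: there is $b'\in\Omega_{\eta'}$ with $\iota_d\alpha\iota_b=\iota_{b'}\alpha$. With $e=d^{-1}b'$,
\begin{equation}\label{eq:conj}
\alpha\,\iota_b\,\alpha^{-1}=\iota_e,\qquad\chi(b)=\eta,\qquad\chi(e)=\chi(d)^{-1}\chi(b')\in\{1,\eta',\eta'^{-1}\}.
\end{equation}

This information does not yet suffice. For $N=5$, the automorphism $\psi$ of Example~\ref{ex:psi} maps $\Omega_\zeta$ bijectively onto $\Omega_{\zeta^2}$, and $\psi(hbg^{-1})=\psi(h)\psi(b)\psi(g)^{-1}$. So the quotient $F\times F$ together with the module $R^{\mathrm{ab}}$ does not distinguish $G_\zeta$ from $G_{\zeta^2}$. The missing datum comes from the third pencil.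

\subsection*{Step 3: $\varepsilon\circ\alpha=\pm\varepsilon$}
By \eqref{eq:ab}, the isomorphism $\varphi^*\colon H^1(M_{\eta'})\to H^1(M_\eta)$ satisfies $\varphi^*(s_x)=(s\circ\alpha)_x$ and $\varphi^*(s_y)=(s\circ\beta)_y$ for $s\in H$. So it maps $H'_x$ onto $H_x$, $H'_y$ onto $H_y$, and $H^1(W)$ onto $H^1(W)$. Let $E'\subset H^1(M_{\eta'})$ be as in Lemma~\ref{lem:isotropic}(iii). Since $M_{\eta'}$ is aspherical, (T) shows that $V=\varphi^*E'$ is isotropic. It has dimension $3$, it is contained in neither $H_x$ nor $H_y$, and $V\cap H^1(W)=\varphi^*(E'\cap H^1(W))$. Lemma~\ref{lem:isotropic}(ii), applied to $E'$ and to $V$, gives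
\[
(\varepsilon\circ\alpha)_x-(\varepsilon\circ\beta)_y=\varphi^*(\varepsilon_x-\varepsilon_y)=k(\varepsilon_x-\varepsilon_y)
\]
for some $k\in\mathbb{Q}^*$. Comparing components in $H_x$, we get $\varepsilon\circ\alpha=k\varepsilon$. Both $\varepsilon$ and $\varepsilon\circ\alpha$ have image $\mathbb{Z}$, so $k\mathbb{Z}=\mathbb{Z}$ and $k=\pm1$.

\subsection*{Step 4: the angle}
By Step 3, \eqref{eq:conj} and Lemma~\ref{lem:angle}, $\chi(e)=\eta^{\pm1}$. As $\eta\ne1$, the value $\chi(e)=1$ is excluded in \eqref{eq:conj}, so $\chi(e)\in\{\eta',\eta'^{-1}\}$ and $\eta'=\eta^{\pm1}$. This proves Theorem~\ref{thm:plane}, and Corollary~\ref{cor:15} is the case $N=5$, $\eta=\zeta$, $\eta'=\zeta^2$. \qed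

\section{Higher dimensions}\label{sec:higher}

\begin{proof}[Proof of Theorem~\ref{thm:alln}]
The case $n=1$ was proved in Section~\ref{sec:intro}. Let $n\ge2$, and write $\mathbb{C}^{n+1}=\mathbb{C}^3\times\mathbb{C}^{n-2}$ with coordinates $x,y,z,t_1,\dots,t_{n-2}$. Let $\mathcal{A}_\eta^{(n)}$ consist of the hyperplanes defined by the $2N+5$ forms of $\mathcal{A}_\eta$ and the hyperplanes $t_j=0$, $1\le j\le n-2$.

The flats are the products $S\times\{t_j=0\text{ for }j\in J\}$, with $S\in L(\mathcal{A}_\eta)$ and $J\subset\{1,\dots,n-2\}$. So the lattice is the product of $L(\mathcal{A}_\eta)$ with the Boolean lattice of subsets $J$, and by Theorem~\ref{thm:plane}(a) its isomorphism type depends only on $N$ and $n$. Meets and joins are componentwise, and $\operatorname{rk}(S,J)=\operatorname{rk}S+|J|$. Since $|J|+|J'|=|J\cap J'|+|J\cup J'|$, the element $(S,J)$ is modular whenever $S$ is. If $S_0<S_1<S_2<S_3$ is the modular chain of Section~\ref{sec:lattice}, then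
\[
(S_0,\emptyset)<\dots<(S_3,\emptyset)<(S_3,\{1\})<(S_3,\{1,2\})<\dots<(S_3,\{1,\dots,n-2\})
\]
is a maximal chain of modular elements, and $\mathcal{A}_\eta^{(n)}$ is supersolvable.

Since $z=0$ belongs to the arrangement, we may normalize $z=1$; the complement is $M_\eta\times(\mathbb{C}^*)^{n-2}$, with fundamental group $G_\eta\times\mathbb{Z}^{n-2}$. By Lemma~\ref{lem:fib} the center of this group is $\mathbb{Z}^{n-2}$, and the quotient by the center is $G_\eta$. An isomorphism $G_\eta\times\mathbb{Z}^{n-2}\cong G_{\eta'}\times\mathbb{Z}^{n-2}$ therefore induces $G_\eta\cong G_{\eta'}$, and $\eta'=\eta^{\pm1}$ by Theorem~\ref{thm:plane}(b). The primitive $N$-th roots of unity fall into $\phi(N)/2$ pairs $\{\eta,\eta^{-1}\}$, where $\phi$ is Euler's function, and different pairs give non-isomorphic groups. For $N$ a prime with $(N-1)/2\ge m$ there are at least $m$ pairs.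
\end{proof}

\begin{remark}
This remark is not used above. The varieties $M_\eta$ and $M_{\eta'}$ are Galois conjugate over $\mathbb{Q}(\mu_N)$. Extending the automorphism $\sigma$ of Section~\ref{sec:lattice} to an automorphism of $\mathbb{C}$, we find that their \'etale fundamental groups are isomorphic. These are the profinite completions of $G_\eta$ and $G_{\eta'}$ \cite[Exp.~XII]{SGA}. So for $\eta'\ne\eta^{\pm1}$ the non-isomorphic groups $G_\eta$ and $G_{\eta'}$ have isomorphic profinite completions. The conclusion $k=\pm1$ in Step 3 depends on $\pm1$ being the only units of $\mathbb{Z}$.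
\end{remark}

\begin{thebibliography}{9}

\bibitem{points}
\emph{The diffeomorphic types of the complements of arrangements in $CP^{3}$ I: Point arrangements},
doi:10.2969/jmsj/05920423,
\texttt{https://projecteuclid.org/journalArticle/Download?urlId=10.2969\%2Fjmsj\%2F05920423}.

\bibitem{SGA}
Grothendieck, \emph{SGA 1}.

\bibitem{LS}
Lyndon and Schupp, \emph{Combinatorial Group Theory}.

\end{thebibliography}
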